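\title{Countable structures of a given age, up to bi-embeddability}

\begin{abstract}
The age of a relational structure is the class of finite structures that embed in it. We prove a conjecture of Pouzet, Sauer and Thomass\'e: for an age $\mathcal A$ in a finite relational language, the number of bi-embeddability classes of countable structures of age $\mathcal A$ is $1$, $\aleph_0$, $\aleph_1$ or $2^{\aleph_0}$, and it is $1$ if and only if $\mathcal A$ is cellular. The main step is to construct, for every non-cellular age, a strictly increasing $\omega$-chain of countable structures of that age under embeddability. All four values occur.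
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $L$ is a finite relational language and structures are $L$-structures. An \emph{embedding} $M\to N$ is an injective map that preserves and reflects all relations. We write $M\le N$ if there is an embedding $M\to N$, and we call $M$ and $N$ \emph{bi-embeddable}, $M\equiv N$, if $M\le N$ and $N\le M$. The \emph{age} $\mathrm{Age}(M)$ of $M$ is the class of all finite structures that embed in $M$, taken up to isomorphism. An \emph{age} is the age of some countable structure, where countable means finite or countably infinite, and $\mathrm{Mod}(\mathcal A)$ is the class of countable structures whose age is $\mathcal A$.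

The age records what can be seen of a structure in its finite pieces, and the size of $\mathrm{Mod}(\mathcal A)$ measures what is left undetermined. Let $\mathcal A$ be the class of finite graphs of maximum degree at most $1$. A countable graph has this age if and only if it consists of infinitely many disjoint edges and $j$ isolated vertices, for some $j\in\{0,1,\dots,\omega\}$. So there are $\aleph_0$ isomorphism types. They are all bi-embeddable: each contains the infinite perfect matching, and each embeds in it, the isolated vertices going to single ends of spare edges. These graphs are made of finite pieces that can be permuted at will, and the following definition, in which we follow Schmerl, makes this precise.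

\begin{definition}\label{def:cellular}
A countable structure $M$ is \emph{cellular} if there are a finite set $F\subseteq M$, a partition of $M\setminus F$ into finitely many \emph{parts} $P_1,\dots,P_s$, and for each $j$ a partition of $P_j$ into finite \emph{cells} of a common size together with bijections $f_{C,D}\colon C\to D$ for all cells $C,D$ of $P_j$, such that:
\begin{enumerate}
\item[(a)] $f_{C,C}=\mathrm{id}_C$ and $f_{D,E}\circ f_{C,D}=f_{C,E}$ for all cells $C,D,E$ of $P_j$ (\emph{coherence});
\item[(b)] for every $j$ and every permutation $\pi$ of the set of cells of $P_j$, the map $\sigma_\pi$ that is the identity outside $P_j$ and equals $f_{C,\pi(C)}$ on each cell $C$ of $P_j$ is an automorphism of $M$.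
\end{enumerate}
An age is \emph{cellular} if it is the age of a cellular structure.
\end{definition}

In the example above take $F=\emptyset$, let the cells of $P_1$ be the edges, each with a chosen first end that the maps $f_{C,D}$ respect, and let the cells of $P_2$ be the isolated vertices.

A theorem of Macpherson, Pouzet and Woodrow counts isomorphism types: their number in $\mathrm{Mod}(\mathcal A)$ is $1$, $\aleph_0$ or $2^{\aleph_0}$, and it is at most $\aleph_0$ if and only if $\mathcal A$ is cellular. Bi-embeddability forgets differences such as the number $j$ above, so one expects a cellular age to have a single class. A non-cellular age has $2^{\aleph_0}$ isomorphism types, but these can collapse to few classes: the age of all finite equivalence relations has only $\aleph_0$ (Proposition~\ref{prop:values}). It is not evident what prevents a collapse to one class, or to five. Pouzet, Sauer and Thomass\'e conjectured that $|\mathrm{Mod}(\mathcal A)/{\equiv}|\in\{1,\aleph_0,\aleph_1,2^{\aleph_0}\}$ for every age $\mathcal A$, with the value $1$ if and only if $\mathcal A$ is cellular; see \cite{slides}. We prove this conjecture, in ZFC and without using the count of isomorphism types.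

\begin{theorem}\label{thm:main}
Let $\mathcal A$ be an age.
\begin{enumerate}
\item[(1)] If $\mathcal A$ is cellular, then $|\mathrm{Mod}(\mathcal A)/{\equiv}|=1$.
\item[(2)] If $\mathcal A$ is not cellular, there are $U_0\le U_1\le\cdots$ in $\mathrm{Mod}(\mathcal A)$ with $U_{i+1}\not\le U_i$ for all $i$. In particular there are infinitely many classes.
\item[(3)] Hence $|\mathrm{Mod}(\mathcal A)/{\equiv}|\in\{1,\aleph_0,\aleph_1,2^{\aleph_0}\}$, and it is $1$ if and only if $\mathcal A$ is cellular.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:equiv}
For an age $\mathcal A$ the following are equivalent: \textup{(i)} $\mathcal A$ is cellular; \textup{(ii)} $|\mathrm{Mod}(\mathcal A)/{\equiv}|=1$; \textup{(iii)} $\mathrm{Mod}(\mathcal A)/{\equiv}$ is finite; \textup{(iv)} the embeddability order on $\mathrm{Mod}(\mathcal A)/{\equiv}$ has no strictly increasing $\omega$-chain.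
\end{corollary}

Part (3) follows from (1), (2) and a theorem of Burgess; this is done in Section~\ref{sec:count}, which also shows that all four values occur. Part (1) is proved in Section~\ref{sec:cellular}. The rest of the paper proves (2). Section~\ref{sec:examples} shows the method on three examples, Sections~\ref{sec:kernel} and~\ref{sec:limit} develop the two tools, the kernel and limit types, and Sections~\ref{sec:arrays} and~\ref{sec:rays} treat the two cases of the proof.

We assume that all relation symbols have arity between $1$ and $r$, where $r\ge1$ is the maximal arity; nullary symbols have the same truth value in all members of an age and can be ignored. Subsets of a structure are regarded as substructures, and a \emph{copy} of $C$ in $X$ is a substructure of $X$ isomorphic to $C$.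

\section{From chains to cardinalities}\label{sec:count}

The structures with universe $\omega$ form a compact metrizable space, the product of the spaces $2^{\omega^{k}}$ over the relation symbols, $k$ being the arity of the symbol. A subset of a Polish space $X$ is \emph{analytic} if it is the projection of a Borel subset of $X\times\omega^\omega$. A Borel subset of a Polish space carries a Polish topology with the same Borel sets; it is a \emph{standard Borel space}.

\begin{theorem}[Burgess \cite{Burgess}]\label{thm:burgess}
An analytic equivalence relation on a standard Borel space has at most $\aleph_1$ classes or a perfect set of pairwise inequivalent elements.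
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}(3) and Corollary~\ref{cor:equiv} from (1) and (2)]
In (2), if $i<j$ then $U_j\not\le U_i$, because $U_{i+1}\le U_j$. So the $U_i$ lie in different classes, and these form a strictly increasing $\omega$-chain. This gives (iv)$\Rightarrow$(i) in the corollary; (i)$\Rightarrow$(ii) is (1), (ii)$\Rightarrow$(iii) is trivial, and (iii)$\Rightarrow$(iv) holds because a strictly increasing $\omega$-chain has infinitely many members.

It remains to show that an infinite number of classes is $\aleph_0$, $\aleph_1$ or $2^{\aleph_0}$. If $\mathcal A$ is the age of a finite structure $M$, then $M$ is cellular (take $F=M$), and it is the only member of $\mathrm{Mod}(\mathcal A)$, since any member has at most $|M|$ elements and contains a copy of $M$. Otherwise all members are infinite, and we view $\mathrm{Mod}(\mathcal A)$ as a set of structures on $\omega$. It is Borel: it is defined by the open conditions ``$D$ has a copy'' for $D\in\mathcal A$ and the closed conditions ``$D$ has no copy'' for finite $D\notin\mathcal A$, countably many in all. The set of triples $(N,N',h)$ with $h\in\omega^\omega$ an embedding $N\to N'$ is closed, so $\le$ is analytic, and so is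 $\equiv$. By Theorem~\ref{thm:burgess} the number of classes is at most $\aleph_1$ or equal to $2^{\aleph_0}$.
\end{proof}

So the content of the conjecture is that a non-cellular age has infinitely many classes. The list of values cannot be shortened.

\begin{proposition}\label{prop:values}
The number $|\mathrm{Mod}(\mathcal A)/{\equiv}|$ equals $1$ for the age of all finite complete graphs, $\aleph_0$ for the age of all finite equivalence relations, $\aleph_1$ for the age of all finite linear orders, and $2^{\aleph_0}$ for the age of all finite graphs.
\end{proposition}

\begin{proof}
\emph{Complete graphs.} The only member of $\mathrm{Mod}(\mathcal A)$ is the countably infinite complete graph.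

\emph{Equivalence relations.} A member $M$ has $\nu(M)\in\{0,1,\dots,\omega\}$ infinite classes, and every value occurs. For each $m$ it has $m$ classes of size at least $m$, so if $\nu(M)<\omega$ its finite classes have unbounded sizes. An embedding sends different classes into different classes, so $M\le M'$ implies $\nu(M)\le\nu(M')$. Conversely let $\nu(M)\le\nu(M')$. If $\nu(M')=\omega$, send the classes of $M$ into different infinite classes of $M'$. If $\nu(M')<\omega$, send the infinite classes into different infinite classes, and send the finite classes, one after another, into unused finite classes of $M'$ that are large enough. So the bi-embeddability classes correspond to the values of $\nu$.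

\emph{Linear orders.} Here $\mathrm{Mod}(\mathcal A)$ is the closed set of all linear orders on $\omega$. A strictly increasing map $f$ between ordinals satisfies $f(\gamma)\ge\gamma$, so distinct ordinals are not bi-embeddable, and there are at least $\aleph_1$ classes. Suppose there are more. By Theorem~\ref{thm:burgess} there is a continuous family $(\Lambda_x)_{x\in2^\omega}$ of pairwise inequivalent orders. Color a pair $x<_{\mathrm{lex}}y$ red if $\Lambda_x\le\Lambda_y$ and blue otherwise. Analytic sets have the Baire property, and the sets with the Baire property form a $\sigma$-algebra, so both colors have the Baire property as subsets of $2^\omega\times2^\omega$. Galvin's theorem \cite[19.7]{Kechris} says that for such a coloring with finitely many colors there is a Cantor set $X\subseteq 2^\omega$ all of whose pairs have the same color. The order $<_{\mathrm{lex}}$ embeds in $\mathbb R$, where well-ordered and reverse well-ordered subsets are countable, so $X$ contains an infinite decreasing and an infinite increasing sequence. If $X$ is red, take a decreasing sequence $(x_i)$: for $i<j$ we have $\Lambda_{x_j}\le\Lambda_{x_i}$, hence $\Lambda_{x_i}\not\le\Lambda_{x_j}$ by inequivalence. If $X$ is blue,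 take an increasing sequence: again $\Lambda_{x_i}\not\le\Lambda_{x_j}$ for $i<j$. Both contradict Laver's theorem \cite{Laver} that countable linear orders are well-quasi-ordered under embeddability, which means that every infinite sequence $\Lambda_0,\Lambda_1,\dots$ has $i<j$ with $\Lambda_i\le\Lambda_j$.

\emph{Graphs.} For $n\ge3$ let $H_n$ be a cycle of length $n$ with a ray (a one-way infinite path) attached at one vertex. For $S\subseteq\{3,4,\dots\}$ let $G_S$ be the disjoint union of all finite graphs, one of each isomorphism type, and of the $H_n$ with $n\in S$. If $G_S\le G_{S'}$ and $n\in S$, then $H_n$, being infinite and connected, embeds in some $H_m$ with $m\in S'$. The only cycle of $H_m$ has length $m$, so $m=n$. Thus $G_S\le G_{S'}$ implies $S\subseteq S'$, and the $G_S$ lie in $2^{\aleph_0}$ different classes.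
\end{proof}

\section{Cellular ages have one class}\label{sec:cellular}

Let $M$ be cellular, with $F$, $P_j$, $f_{C,D}$ as in Definition~\ref{def:cellular}, and fix a reference cell $C_j$ in each part $P_j$. The \emph{position} of an element $x$ of a cell $C$ of $P_j$ is $f_{C,C_j}(x)$. By coherence the maps $f_{C,D}$ preserve positions. We show that $M$ is universal for its age, and that substructures of $M$ are again cellular; together these facts give Theorem~\ref{thm:main}(1).

\begin{lemma}\label{lem:universal}
If $M$ is cellular, $N$ is countable and $\mathrm{Age}(N)\subseteq\mathrm{Age}(M)$, then $N\le M$.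
\end{lemma}

\begin{proof}
First, $\mathrm{Aut}(M)$ has finitely many orbits on $n$-tuples. Describe an $n$-tuple by stating which entries are which elements of $F$, the part and the position of every other entry, and which entries share a cell. There are finitely many descriptions. If two tuples have the same description, they determine for each $j$ a bijection between the finitely many cells of $P_j$ that they use. It extends to a permutation $\pi_j$ of the cells of $P_j$, and the product of the $\sigma_{\pi_j}$ maps the first tuple to the second because it preserves positions.

Write $N$ as an increasing union of finite sets $N_0\subseteq N_1\subseteq\cdots$. The embeddings $N_i\to M$, up to composition with automorphisms of $M$, form a tree under restriction, and each level is finite and nonempty. By K\"onig's lemma the tree has an infinite branch, with representatives $g_i\colon N_i\to M$. Once $g_i$ is fixed, the restriction of $g_{i+1}$ to $N_i$ is $\sigma g_i$ for some $\sigma\in\mathrm{Aut}(M)$, and we replace $g_{i+1}$ by $\sigma^{-1}g_{i+1}$. Then $g_0\subseteq g_1\subseteq\cdots$, and the union is an embedding $N\to M$.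
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Let $M$ be cellular and $N\in\mathrm{Mod}(\mathrm{Age}(M))$. By Lemma~\ref{lem:universal} we may assume $N\subseteq M$. The \emph{trace} of a cell $C$ of $P_j$ is the set $f_{C,C_j}(N\cap C)\subseteq C_j$ of positions occupied by $N$; there are finitely many possible traces. If $C$ and $D$ have the same trace, then $f_{C,D}(N\cap C)=N\cap D$. For each $j$ and each nonempty trace, let the sets $N\cap C$, for the cells $C$ of $P_j$ with that trace, be the cells of one part of $N$, with the restrictions of the $f_{C,D}$. A permutation of these cells, extended by the identity to the other cells of $P_j$, gives an automorphism of $M$ that maps $N$ onto $N$, and its restriction to $N$ is the map required in Definition~\ref{def:cellular}(b). So $N$ is cellular, with finite set $F\cap N$. By Lemma~\ref{lem:universal} applied to $N$ we get $M\le N$, and so $N\equiv M$.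
\end{proof}

\section{The method in three examples}\label{sec:examples}

To build a strictly increasing chain we start from a structure $V$ of age $\mathcal A$ that is as thin as possible, let $W_k$ be $V$ together with $k$ infinite objects, and show that $W_l$ has no room for many more than $l$ of these objects. For equivalence relations, $V$ has one class of each finite size and the objects are infinite classes. The following examples show the two kinds of object that occur in general, and the main obstacle. Recall that an \emph{ultrafilter} on a Boolean algebra of sets is a family of nonempty members that is closed under finite intersections and contains each member or its complement. An ultrafilter $\nu$ on the algebra of all subsets of a set $X$ is \emph{nonprincipal} if it contains no finite set, and a property holds for \emph{$\nu$-almost every} ($\nu$-a.e.) $x\in X$ if the set where it holds is in $\nu$.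

\begin{example}[rays]\label{ex:rays}
Let $\mathcal A$ be the age of finite graphs whose components are paths. Let $V$ be the disjoint union of one path of each finite length, and let $W_k$ be the disjoint union of $V$ and $k$ rays. An embedding $W_k\to W_l$ maps each ray onto an infinite connected set, which lies in a ray of $W_l$ because the components of $V$ are finite. An infinite connected subset of a ray contains a tail, so no two disjoint ones exist. Hence $k\le l$.
\end{example}

\begin{example}[limit types]\label{ex:orders}
Let $\mathcal A$ be the age of finite linear orders and $W_k=\omega\cdot k$, with blocks $X_1<\dots<X_k$ of order type $\omega$ and first elements $b_i\in X_i$. Let $h\colon W_k\to W_l$ be an embedding. Fix nonprincipal ultrafilters $\nu_i$ on $X_i$, and let $\rho_i$ consist of the sets $Y\subseteq W_l$, defined by quantifier-free formulas with parameters, such that $h(x)\in Y$ for $\nu_i$-a.e.\ $x$. The $\rho_i$ are distinct: the set $\{y:y<h(b_{i+1})\}$ is in $\rho_i$ and not in $\rho_{i'}$ for $i'>i$. On the other hand $\rho_i$ contains no finite set and exactly one block of $W_l$, and a definable set, being a finite union of intervals, meets that block in a finite or cofinite set.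 So $\rho_i$ is determined by the block, and $k\le l$.

The choice of the base matters. Nothing is gained by adding points to $\mathbb Q$, in which every countable linear order embeds. And there is no thinnest base: $\omega$ and its reverse both have age $\mathcal A$, and neither embeds in the other. In general the base will be chosen with Zorn's lemma.
\end{example}

\begin{example}[a base that cannot be thinned]\label{ex:caterpillar}
Let $T$ be the graph with a \emph{spine} $k_0,k_1,k_2,\dots$ forming a ray and infinitely many leaves attached to each $k_m$, with a unary predicate that holds only at $k_0$. Let $\mathcal A=\mathrm{Age}(T)$ and let $W_k$ be the disjoint union of $T$ and $k$ infinite stars with centers $b_1,\dots,b_k$. It has age $\mathcal A$, since finite parts of the stars can be placed far out along the spine. Let $X\subseteq W_l$ have age $\mathcal A$. A copy in $X$ of the set consisting of $k_0,\dots,k_m$ and $s$ leaves at $k_m$ must, if $s\ge1$, consist of $k_0,\dots,k_m$ and $s$ further neighbors of $k_m$. So $X$ contains the spine and infinitely many leaves at each $k_m$.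

Thus $T$ cannot be thinned, and the count of Example~\ref{ex:orders} fails: a sequence of vertices of $W_l$ can accumulate on the leaves of any of the infinitely many $k_m$. The remedy is to look at the image of the base. Let $h\colon W_k\to W_l$ be an embedding. The center $b_i$ has no neighbor in $T$, so $h(b_i)$ has no neighbor in $h(T)$. But $h(T)$ has age $\mathcal A$, so it contains a neighbor of every $k_m$. Hence $h(b_i)$ is not on the spine, and as it has infinite degree, it is one of the $l$ centers. So $k\le l$.
\end{example}

In general we prove the following, which allows $W_l$ to hold boundedly many more objects than were put in.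

\begin{proposition}\label{prop:chain}
If $\mathcal A$ is not cellular, there are $W_1\subseteq W_2\subseteq\cdots$ in $\mathrm{Mod}(\mathcal A)$ such that for each $l$ we have $W_k\not\le W_l$ for all large $k$.
\end{proposition}

This implies Theorem~\ref{thm:main}(2): choose $l_0<l_1<\cdots$ with $W_{l_{i+1}}\not\le W_{l_i}$ and put $U_i=W_{l_i}$.

The proof splits according to the number of ultrafilters like the $\rho_i$, the limit types, now for tuples of length less than $r$. If this number is unbounded in structures whose finite substructures lie in $\mathcal A$, we generalize Examples~\ref{ex:orders} and~\ref{ex:caterpillar} (Section~\ref{sec:arrays}). If it is bounded, the structure is controlled by a graph of bounded degree, non-cellularity makes the components of this graph unbounded, and we generalize Example~\ref{ex:rays} (Section~\ref{sec:rays}).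

\section{The kernel}\label{sec:kernel}

From now on $\mathcal A$ is a non-cellular age; in particular all structures of age $\mathcal A$ are infinite.

\subsection*{Compactness and joint embedding}
Let $\mathcal C$ be the class of all structures, of any cardinality, whose finite substructures all lie in $\mathcal A$. It is axiomatized by the universal sentences ``$D$ has no copy'' for finite $D\notin\mathcal A$. We use the compactness theorem in the following form: if $\Sigma$ is a set of quantifier-free conditions on constants and each finite part of $\Sigma$ can be satisfied in some member of $\mathcal C$, then $\Sigma$ can be satisfied in a member of $\mathcal C$. The \emph{diagram} of a structure $X$ is the set of atomic and negated atomic sentences, with constants for the elements of $X$, that are true in $X$; a structure satisfying it contains a copy of $X$.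

Any two members of $\mathcal A$ embed in a third, because both have copies in one structure of age $\mathcal A$. The same holds for $\mathcal C$: apply compactness to the diagrams of $X,Y\in\mathcal C$, written with disjoint sets of constants. Since $\mathcal A$ is countable, joint embedding lets us fix $C_0\le C_1\le\cdots$ in $\mathcal A$ such that each $C\in\mathcal A$ embeds in $C_m$ for all large $m$. A member of $\mathcal C$ that contains a copy of every $C_m$ has age $\mathcal A$.

We write $M\preccurlyeq M'$ if $M\subseteq M'$ and every first-order formula with parameters in $M$ has the same truth value in both. If $M$ has age $\mathcal A$, so has $M'$, since it contains $M$ and satisfies the axioms of $\mathcal C$.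

\subsection*{Elements that cannot be removed}
To thin a structure we remove points, and Example~\ref{ex:caterpillar} shows that some points cannot be removed. For $W$ of age $\mathcal A$, of any cardinality, the \emph{kernel} of $W$ is
\[K(W)=\{v\in W:\mathrm{Age}(W\setminus\{v\})\ne\mathcal A\}.\]
In Example~\ref{ex:caterpillar} the kernel of $T$ is the spine: it contains the spine by the argument given there, and $T$ minus a leaf is isomorphic to $T$. The next lemma says that the kernel is the only obstacle to removing finite sets, and that embeddings respect it.

\begin{lemma}\label{lem:kernel}
Let $W$ have age $\mathcal A$, let $K=K(W)$, and let $X,X'\subseteq W$ have age $\mathcal A$.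
\begin{enumerate}
\item[(a)] $K(X)=K$; in particular $K\subseteq X$.
\item[(b)] If $h\colon X\to X'$ is an embedding, then $h(K)=K$.
\item[(c)] If $F$ is finite and $F\cap K=\emptyset$, then $\mathrm{Age}(X\setminus F)=\mathcal A$.
\end{enumerate}
\end{lemma}

\begin{proof}
For $C\in\mathcal A$ and $Y\in\mathcal C$ with $C\le Y$ let $I_C(Y)$ be the intersection of all copies of $C$ in $Y$. If $Y$ has age $\mathcal A$, then $v\in I_C(Y)$ if and only if $Y\setminus\{v\}$ contains no copy of $C$, so
\begin{equation}\label{eq:kernel}
K(Y)=\bigcup_{C\in\mathcal A}I_C(Y).
\end{equation}
Fix $C$ and choose $Y_C\in\mathcal A$ with $C\le Y_C$ and $|I_C(Y_C)|$ minimal. We claim that $I_C(Y)=f(I_C(Y_C))$ for every embedding $f\colon Y_C\to Y$ with $Y\in\mathcal C$. The inclusion $\subseteq$ holds because copies of $C$ in $f(Y_C)$ are copies in $Y$. For $\supseteq$, let $E$ be a copy of $C$ in $Y$ and $Y'=f(Y_C)\cup E\in\mathcal A$. Then $I_C(Y')\subseteq f(I_C(Y_C))$, with equality by minimality, so $f(I_C(Y_C))=I_C(Y')\subseteq E$.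

Let $f\colon Y_C\to X$ be an embedding. It is also an embedding in $W$, so $I_C(X)=f(I_C(Y_C))=I_C(W)$, and (a) follows from \eqref{eq:kernel}. Applying the claim to $hf$ gives $I_C(X')=hf(I_C(Y_C))=h(I_C(X))$, and (b) follows from \eqref{eq:kernel} and (a). For (c), remove the points of $F\cap X$ one at a time; by (a) the kernel remains $K$ after each step, so the next point can be removed.
\end{proof}

We also need a uniform version of (c). In Section~\ref{sec:arrays} we are handed copies of members of $\mathcal A$ with a good property that passes to subsets, but with no control over their location, and we want them to miss a given finite set. The proof uses an ultraproduct: for structures $Y_m$ and an ultrafilter $\nu$ on $\omega$, this is the set of sequences $(y_m)$ with $y_m\in Y_m$, modulo equality $\nu$-a.e. By \L o\'s's theorem a first-order formula holds in it if and only if it holds in $Y_m$ for $\nu$-a.e.\ $m$. If all $Y_m$ equal $M$, the constant sequences form an elementary substructure that we identify with $M$.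

\begin{lemma}\label{lem:robust}
Let $M$ have age $\mathcal A$ and $K=K(M)$. For $C\in\mathcal A$ and $s\in\mathbb N$ there is $C^+\in\mathcal A$ such that for every copy $E$ of $C^+$ in $M$ and every $N\subseteq M\setminus K$ with $|N|\le s$, the set $E\setminus N$ contains a copy of $C$.
\end{lemma}

\begin{proof}
Otherwise there are, for each $m$, a copy $E_m$ of $C_m$ in $M$ and $N_m\subseteq M\setminus K$ with $|N_m|\le s$ such that all copies of $C$ in $E_m$ meet $N_m$. Let $(M^*,X,N^*)$ be the ultraproduct of the structures $(M,E_m,N_m)$, with two new unary predicates, over a nonprincipal ultrafilter on $\omega$. Then $M\preccurlyeq M^*$, and by \L o\'s's theorem $|N^*|\le s$, all copies of $C$ in $X$ meet $N^*$, and $X$ contains a copy of every member of $\mathcal A$, so that $X$ has age $\mathcal A$. By Lemma~\ref{lem:kernel}(a), $K(M^*)=K$. An element $v\in K$ is represented by a constant sequence and lies in no $N_m$, so $N^*\cap K=\emptyset$. By Lemma~\ref{lem:kernel}(c), $X\setminus N^*$ contains a copy of $C$, a contradiction.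
\end{proof}

\section{Limit types}\label{sec:limit}

From now on \emph{formula} means quantifier-free $L$-formula unless we say first-order, and a formula \emph{over} $P$ may have parameters from $P$. Let $[n]=\{1,\dots,n\}$, let $X^{(n)}$ be the set of injective $n$-tuples from $X$, and call tuples \emph{disjoint} if their ranges are. For $J\subseteq[n]$ let $J^c=[n]\setminus J$, and let $\bar x_J$ list the $x_i$ with $i\in J$ in increasing order of $i$. A formula $\theta(x_1,\dots,x_n)$ over $W$ \emph{defines} the set $\theta(W)$ of injective tuples $\bar a\in W^{(n)}$ with $W\models\theta(\bar a)$. Tuples of parameters need not be injective.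

\subsection*{Large, small and mutually algebraic sets}
Let $W\in\mathcal C$. A set $X\subseteq W^{(n)}$ is \emph{large} if it contains infinitely many pairwise disjoint tuples, and \emph{small} otherwise. For $n=1$, small means finite. A \emph{transversal} of $X$ is a set $F\subseteq W$ that meets every tuple of $X$. The set $X$ is small if and only if it has a finite transversal: if $X$ is small, a maximal family of pairwise disjoint tuples of $X$ is finite and the set of its entries is a transversal; if $F$ is a finite transversal, a disjoint family has at most $|F|$ members. Hence finite unions of small sets are small, and if $X\subseteq W^{(|J|)}$ is small then so is $\{\bar a\in W^{(n)}:\bar a_J\in X\}$. If $W\subseteq W'$ and $\theta(W)$ is large, then so is $\theta(W')\supseteq\theta(W)$.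

\begin{definition}\label{def:limit}
An \emph{$n$-ary limit type} of $W$ is an ultrafilter on the Boolean algebra of definable subsets of $W^{(n)}$ that contains no small set; $\mathrm{Lim}_n(W)$ is the set of these. We say that $(H_n)$ holds if the numbers $|\mathrm{Lim}_n(W)|$, $W\in\mathcal C$, have a common finite bound.
\end{definition}

Limit types describe where sequences of disjoint tuples can go: if $\bar a_0,\bar a_1,\dots$ are pairwise disjoint and $\nu$ is a nonprincipal ultrafilter on $\omega$, the definable sets containing $\bar a_t$ for $\nu$-a.e.\ $t$ form a limit type, as a small set contains only finitely many $\bar a_t$. Every large definable set $X$ lies in a limit type, since $X$ and the complements of the small definable sets have nonempty finite intersections and so lie in a common ultrafilter. Since finitely many distinct ultrafilters contain pairwise disjoint sets, $|\mathrm{Lim}_n(W)|\ge N$ if and only if there are $N$ pairwise disjoint large definable subsets of $W^{(n)}$. Finally, a definable set is small if and only if it lies in no limit type.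

\begin{example}\label{ex:H}
In Example~\ref{ex:rays} the members of $\mathcal C$ have degree at most $2$, so definable sets of vertices are finite or cofinite and $(H_1)$ holds with bound $1$. In Examples~\ref{ex:orders} and~\ref{ex:caterpillar}, $(H_1)$ fails. To see why longer tuples matter, take distinct elements $b_i,x_{i,t},y_{i,t}$ $(i,t<\omega)$ and a ternary relation $R$ that holds exactly at the triples $(b_i,x_{i,t},y_{i,t})$. In every member of $\mathcal C$, any two coordinates of an $R$-triple determine the third, so definable sets of elements are finite or cofinite and $(H_1)$ holds. But the formulas $R(b_i,x,y)$ define infinitely many disjoint large sets of pairs, so $(H_2)$ fails.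
\end{example}

A set $X\subseteq W^{(n)}$ is \emph{mutually algebraic}, or \emph{MA}, in $W$ if every element of $W$ occurs in only finitely many tuples of $X$. For $n=1$ every set is MA. Subsets and finite unions of MA sets are MA. The sets $R(b_i,x,y)$ above are large and MA. For $J\subseteq[n]$ proper and nonempty and $\bar a\in W^{(n-|J|)}$, the \emph{fiber} of $X$ over $\bar a$ in direction $J$ is the set of $|J|$-tuples $\bar x_J$ such that the $n$-tuple with $\bar x_J$ in the coordinates $J$ and $\bar a$ in the coordinates $J^c$ belongs to $X$.

\begin{lemma}\label{lem:fibers}
If all fibers of $X\subseteq W^{(n)}$, in all proper nonempty directions, are small, then $X$ is MA.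
\end{lemma}

\begin{proof}
Suppose $a$ occurs in infinitely many tuples of $X$; then it does so at one position $i$. Choose a maximal set $I\ni i$ for which there is a tuple $\bar a$ in the coordinates $I$, with $a$ at position $i$, that is extended by infinitely many tuples of $X$. Then $I\ne[n]$. The fiber over $\bar a$ in direction $I^c$ is infinite and has a finite transversal, so one element occurs at one position outside $I$ in infinitely many of its tuples. This contradicts the maximality of $I$.
\end{proof}

\subsection*{Bases}
For the rest of this section fix $n\ge1$ and assume $(H_j)$ for all $1\le j<n$; for $n=1$ this is no assumption. Let $m_j$ be the maximum of $|\mathrm{Lim}_j(W)|$ over $W\in\mathcal C$. Then $m_j\ge1$, since $W^{(j)}$ is large for infinite $W$. A limit type of $W$ may split into several when $W$ is extended. We prevent this by starting from a structure in which the maximum is already attained. An \emph{$n$-base} is a countable structure $M_0$ of age $\mathcal A$ with $|\mathrm{Lim}_j(M_0)|=m_j$ for all $1\le j<n$.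

\begin{lemma}\label{lem:base}
There is an $n$-base.
\end{lemma}

\begin{proof}
For each $j<n$ take $W_j\in\mathcal C$ and formulas $\theta_1,\dots,\theta_{m_j}$ over $W_j$ defining pairwise disjoint large sets. Replacing $\theta_i$ by $\theta_i\wedge\bigwedge_{i'<i}\neg\theta_{i'}$ does not change these sets and makes the formulas disjoint in every structure. Embed all $W_j$ and a structure of age $\mathcal A$ in one member of $\mathcal C$, and take a countable substructure containing all parameters, infinitely many pairwise disjoint tuples satisfying each formula, and a copy of each $C_m$.
\end{proof}

Fix an $n$-base $M_0$. An \emph{extension} is a structure $W\in\mathcal C$ with $M_0\subseteq W$. Let $j<n$. As in the last proof there are formulas $\theta_1,\dots,\theta_{m_j}$ over $M_0$, large in $M_0$ and disjoint in every structure. In an extension $W$ each $\theta_i(W)$ is large and $|\mathrm{Lim}_j(W)|\le m_j$, so each $\theta_i(W)$ lies in exactly one limit type $q_i^W$, and these are all the $j$-ary limit types of $W$. For a formula $\theta$ over $W$,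
\begin{equation}\label{eq:isolate}
\theta(W)\in q_i^W\iff(\theta_i\wedge\theta)(W)\text{ is large}\iff(\theta_i\wedge\neg\theta)(W)\text{ is small}.
\end{equation}
Indeed, if $\theta(W)\in q_i^W$ then $(\theta_i\wedge\theta)(W)\in q_i^W$ is large. Conversely a large set $(\theta_i\wedge\theta)(W)$ lies in a limit type, which contains $\theta_i(W)$ and so is $q_i^W$. The second equivalence follows from the first applied to $\neg\theta$. If $W\subseteq W'$ are extensions, largeness passes from $W$ to $W'$, so \eqref{eq:isolate} for $\theta$ and $\neg\theta$ shows that $\theta(W)\in q_i^W$ if and only if $\theta(W')\in q_i^{W'}$. We therefore drop the superscript, write $\theta\in q_i$, put $Q_j=\{q_1,\dots,q_{m_j}\}$, and write $\theta_q$ for the formula $\theta_i$ that belongs to $q=q_i$. Thus $\theta_q\in q'$ if and only if $q=q'$, and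
\begin{equation}\label{eq:small}
\text{for $j<n$ and $\theta(x_1,\dots,x_j)$ over $W$: $\theta(W)$ is small}\iff\theta\notin q\text{ for all }q\in Q_j .
\end{equation}

\subsection*{The operators $D_q$}
The statement ``$\varphi(\bar x,\bar b)\in q$'' says that $\varphi(\bar x,\bar b)$ holds for $q$-most $\bar x$. It looks like a quantified statement about $\bar b$, but it can be decided by a majority vote among finitely many fixed tuples of $M_0$. This keeps all constructions below inside quantifier-free logic, which is the logic that embeddings preserve.

\begin{lemma}\label{lem:definable}
Let $j<n$, $q\in Q_j$, and let $\varphi(\bar x;\bar y)$ be a formula without parameters, $|\bar x|=j$.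
\begin{enumerate}
\item[(a)] There is $N$ such that for every extension $W$ and every $\bar b\in W^{|\bar y|}$, the small one of the sets defined by $\theta_q\wedge\varphi(\bar x,\bar b)$ and $\theta_q\wedge\neg\varphi(\bar x,\bar b)$ contains no $N+1$ pairwise disjoint tuples.
\item[(b)] There is a formula $D_q\varphi(\bar y)$ over $M_0$ such that for every extension $W$ and every $\bar b\in W^{|\bar y|}$, $W\models D_q\varphi(\bar b)$ if and only if $\varphi(\bar x,\bar b)\in q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Otherwise, for every $N$ there are $W$ and $\bar b$ for which both sets contain $N+1$ pairwise disjoint tuples. Apply compactness to the diagram of $M_0$, constants for $\bar b$, and constants for two infinite families of pairwise disjoint injective tuples, one satisfying each formula. This gives an extension in which both sets are large, contradicting \eqref{eq:isolate}.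

(b) Fix pairwise disjoint $\bar a_0,\dots,\bar a_{2N}\in\theta_q(M_0)$ and let $D_q\varphi(\bar y)$ say that $\varphi(\bar a_i,\bar y)$ holds for at least $N+1$ values of $i$. At most $N$ of the $\bar a_i$ lie in the small set. So if $\varphi(\bar x,\bar b)\in q$, at most $N$ of them fail $\varphi(\bar x,\bar b)$, and otherwise at most $N$ of them satisfy it.
\end{proof}

Substituting parameters for some of the $y$'s defines $D_q\varphi$ for formulas $\varphi$ with parameters; the parameters of $D_q\varphi$ are those of $\varphi$ and elements of $M_0$. Equations between such formulas mean equivalence in all extensions and at all tuples, injective or not. Since $q$ is an ultrafilter, $D_q$ commutes with Boolean operations, and $D_q\varphi=\varphi$ if $\varphi$ does not involve $\bar x$. We write $D^J_q$ when $q\in Q_{|J|}$ is applied to the variables $\bar x_J$. If $\theta(x_1,\dots,x_m)$ is over $W$ and $\bar a$ is injective, the fiber of $\theta(W)$ over $\bar a$ in direction $J$ is contained in the set defined by $\theta(\bar x_J,\bar a)$. So by \eqref{eq:small}, for $|J|<n$,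
\begin{equation}\label{eq:fiber}
\text{if }\neg D^J_q\theta(\bar a)\text{ for all }q\in Q_{|J|},\text{ then the fiber of $\theta(W)$ over $\bar a$ in direction $J$ is small.}
\end{equation}

\begin{lemma}[commutation]\label{lem:commute}
For disjoint $I,I'$ with $|I|,|I'|<n$, $q\in Q_{|I|}$ and $q'\in Q_{|I'|}$ we have $D^I_qD^{I'}_{q'}\varphi=D^{I'}_{q'}D^I_q\varphi$.
\end{lemma}

\begin{proof}
Write $\bar x=\bar x_I$, $\bar y=\bar x_{I'}$. Suppose the two sides differ in an extension $W$ at some values of the remaining variables, which we suppress together with the parameters. Replacing $\varphi$ by $\neg\varphi$ flips both sides, so we may assume that the left side is true and the right side false. Then $D^{I'}_{q'}\varphi(\bar x)\in q$ and $\neg D^I_q\varphi(\bar y)\in q'$. Let $N$ be as in Lemma~\ref{lem:definable}(a) for $q$ and $\varphi$, with all variables other than $\bar x$ and all parameters treated as the second group of variables. The set defined by $\theta_q\wedge D^{I'}_{q'}\varphi(\bar x)$ is in $q$, hence large; take pairwise disjoint $\bar a_0,\dots,\bar a_N$ in it. Then $\varphi(\bar a_i,\bar y)\in q'$ for each $i$, so some $\bar b$ satisfies $\neg D^I_q\varphi(\bar b)$ and all $\varphi(\bar a_i,\bar b)$.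 By \eqref{eq:isolate} the set defined by $\theta_q\wedge\varphi(\bar x,\bar b)$ is small, yet it contains $\bar a_0,\dots,\bar a_N$. This contradicts the choice of $N$.
\end{proof}

The hypothesis $(H_j)$ concerns all of $\mathcal C$, and this is needed. The order $\omega$ has a single unary limit type $q$, but $x<y$ holds for $q$-most $y$ when $x$ is fixed and fails for $q$-most $x$ when $y$ is fixed, so commutation fails.

\subsection*{Projections and products}
Let $q\in Q_{|J|}$ act on $\bar x_J$ and let $\emptyset\ne I\subseteq J$. In an extension $W$, the definable sets $X\subseteq W^{(|I|)}$ with $\{\bar x_J:\bar x_I\in X\}\in q$ form an ultrafilter, and it contains no small set since preimages of small sets are small. So it is a member $q|_I$ of $Q_{|I|}$, namely the $q'$ with $\theta_{q'}(\bar x_I)\in q$, which does not depend on $W$. By definition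
\begin{equation}\label{eq:project}
D^J_q\varphi=D^I_{q|_I}\varphi\quad\text{if $\varphi$ involves no $x_i$ with $i\in J\setminus I$.}
\end{equation}

Let $J=I\cup I'$ with $I,I'$ disjoint and nonempty, $|I|,|I'|<n$, $q\in Q_{|I|}$, $q'\in Q_{|I'|}$. For $\theta(\bar x_J)$ over an extension $W$ write $\theta\in q\otimes_Iq'$ if $D^I_qD^{I'}_{q'}\theta$ holds. This describes tuples whose $I$-part and $I'$-part are generic over each other. By Lemma~\ref{lem:commute}, $q\otimes_Iq'=q'\otimes_{I'}q$.

\begin{lemma}\label{lem:product}
The sets $\theta(W)$ with $\theta\in q\otimes_Iq'$ form a limit type of $W$. If $|J|<n$, it is a member of $Q_{|J|}$ that does not depend on $W$, and $D^J_{q\otimes_Iq'}=D^I_qD^{I'}_{q'}$.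
\end{lemma}

\begin{proof}
Suppose $\theta(W)$ has a finite transversal $F$. If $\bar a\in W^{(|I|)}$ is disjoint from $F$, every tuple in the set defined by $\theta(\bar a,\bar x_{I'})$ meets $F$ or $\bar a$, so this set is small and $D^{I'}_{q'}\theta(\bar a)$ fails. Thus $D^{I'}_{q'}\theta$ defines a set with transversal $F$, which is not in $q$, and $\theta\notin q\otimes_Iq'$. The operators commute with Boolean operations; applying the above to the symmetric difference of two formulas defining the same set shows that membership depends only on $\theta(W)$. So we have an ultrafilter without small sets. If $|J|<n$ it is the $q''\in Q_{|J|}$ for which $D^I_qD^{I'}_{q'}\theta_{q''}$ holds, and this is a quantifier-free sentence over $M_0$. The last equation restates the definition.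
\end{proof}

Let $\Pi$ be the finite set of products $q\otimes_Iq'$ with $I\cup I'=[n]$; it is empty for $n=1$. These are the $n$-ary limit types that can be predicted from shorter tuples. In the ternary structure of Example~\ref{ex:H}, with $n=2$, the set $Q_1$ has one member $q$, $\Pi$ has the one member $q\otimes_{\{1\}}q$, and $R(b_i,x,y)$ is not in it. The next lemma says that a set outside all products is, as in this example, MA up to a small set.

\begin{lemma}\label{lem:MA}
Let $W$ be an extension, $M_0\subseteq P\subseteq W$, and let $\theta(x_1,\dots,x_n)$ be a formula over $P$ with $\theta\notin\pi$ for all $\pi\in\Pi$. Then there is $\theta'$ over $P$ such that $\theta'(W)\subseteq\theta(W)$, the set $\theta(W)\setminus\theta'(W)$ is small, and $\theta'(W)$ is MA in $W$.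
\end{lemma}

\begin{proof}
Let $J\subseteq[n]$ be proper and nonempty and $q\in Q_{|J|}$. If $D^J_q\theta(\bar x_{J^c})$ were in some $q'\in Q_{n-|J|}$, then $\theta\in q'\otimes_{J^c}q\in\Pi$. So $D^J_q\theta$ defines a small set by \eqref{eq:small}. Put $\theta'=\theta\wedge\bigwedge_{J,q}\neg D^J_q\theta(\bar x_{J^c})$. The removed part is contained in a finite union of preimages of small sets. If the fiber of $\theta'(W)$ over $\bar a$ in direction $J$ is nonempty, then $\neg D^J_q\theta(\bar a)$ for all $q$, so the fiber of $\theta(W)$, which contains it, is small by \eqref{eq:fiber}. Apply Lemma~\ref{lem:fibers}.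
\end{proof}

\section{Unboundedly many limit types: arrays}\label{sec:arrays}

\begin{proposition}\label{prop:A}
If $(H_n)$ fails for some $1\le n<r$, the conclusion of Proposition~\ref{prop:chain} holds.
\end{proposition}

Take $n$ least, so that Section~\ref{sec:limit} applies. Fix an $n$-base $M_0$ and let $K=K(M_0)$. Note that $r\ge2$.

\subsection*{An array}
The failure of $(H_n)$ gives many large sets, defined by unrelated formulas. We first arrange that one formula $\varphi$ separates them, as $x<b$ did in Example~\ref{ex:orders}. Let $\kappa=2^{2^{\aleph_0}}$ and $\lambda=\beth_{r-1}(\kappa)^+$, where $\beth_0(\kappa)=\kappa$ and $\beth_{i+1}(\kappa)=2^{\beth_i(\kappa)}$; the reason for these sizes will appear when we homogenize.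

\begin{lemma}\label{lem:array}
There are an atomic or negated atomic formula $\varphi(\bar x;\bar y)$ with $|\bar x|=n$ and a structure $Z\in\mathcal C$ consisting of the entries of tuples $\bar\beta_\alpha$ $(\alpha<\lambda)$ and of pairwise disjoint injective $n$-tuples $\bar z_{\alpha,\xi}$ $(\alpha,\xi<\lambda)$, disjoint from all $\bar\beta_\alpha$, such that $\varphi(\bar z_{\alpha,\xi},\bar\beta_\alpha)$ holds and $\varphi(\bar z_{\alpha',\xi},\bar\beta_\alpha)$ fails for $\alpha'>\alpha$.
\end{lemma}

\begin{proof}
Let $N\ge2$. There are $W\in\mathcal C$ and $N$ pairwise disjoint large subsets of $W^{(n)}$ definable over a finite $B\subseteq W$. A \emph{test} is a pair $\tau=(\chi,\bar b)$, where $\chi(\bar x;\bar y)$ is a relation symbol with each place filled by one of $x_1,\dots,x_n$ or by a new variable $y_i$, and $\bar b\in B^{|\bar y|}$. The number $c$ of such $\chi$ depends only on $L$ and $n$. An injective $n$-tuple disjoint from $B$ determines a $0/1$-function on tests, its \emph{type}, which decides all formulas over $B$. There are finitely many types, and the tuples meeting $B$ form a small set. So each of the $N$ large sets contains all realizations of some type with a large set of realizations,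 and we obtain a set $S_0$ of $N$ distinct such types.

Given $S_{t-1}$ with at least two elements, choose a test $\tau_t=(\chi_t,\bar b_t)$ that is not constant on $S_{t-1}$, let $\varepsilon_t$ be a value that it takes on at least half of $S_{t-1}$, put $S_t=\{g\in S_{t-1}:g(\tau_t)=\varepsilon_t\}$, and pick $g_t\in S_{t-1}\setminus S_t$. Since $|S_{t-1}|\ge N/2^{t-1}$, this runs for at least $\lfloor\log_2N\rfloor$ steps. We have $g_s(\tau_s)=1-\varepsilon_s$, and $g_t(\tau_s)=\varepsilon_s$ for $t>s$ because $g_t\in S_{t-1}\subseteq S_s$. On a subsequence of length at least $\lfloor\log_2N\rfloor/(2c)$ the pair $(\chi_s,\varepsilon_s)$ is constant, and one pair $(\chi,\varepsilon)$ serves for infinitely many $N$. Let $\varphi=\chi$ if $\varepsilon=0$ and $\varphi=\neg\chi$ if $\varepsilon=1$. So there are arbitrarily long sequences $(g_s,\bar b_s)$ such that $\varphi(\bar x,\bar b_s)$ is true in $g_s$ and false in $g_t$ for $t>s$.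

Now apply compactness to constants $\bar\beta_\alpha,\bar z_{\alpha,\xi}$ and the conditions in the statement. A finite part mentions $\alpha_1<\dots<\alpha_k$; interpret $\bar\beta_{\alpha_s}$ as $\bar b_s$ and the finitely many $\bar z_{\alpha_s,\xi}$ as realizations of $g_s$, chosen pairwise disjoint, which is possible as each $g_s$ has a large set of realizations. Let $Z$ be the set of interpretations of the constants.
\end{proof}

The tuples $\bar\beta_\alpha$ may overlap and have repeated entries; this is harmless. Note $|Z|=\lambda$.

\subsection*{Avoidable sets}
Next we decide in which direction to thin the base. A structure $\mathbb M$ is \emph{$\lambda^+$-saturated} if every set of first-order formulas in one variable, with parameters in a set of size at most $\lambda$, is satisfied in $\mathbb M$ as soon as each of its finite subsets is. Every structure has a $\lambda^+$-saturated elementary extension; fix one, $\mathbb M\succcurlyeq M_0$. It has age $\mathcal A$, and $K(\mathbb M)=K$ by Lemma~\ref{lem:kernel}(a). All later structures will be subsets of $\mathbb M$. We need $\mathbb M$ fixed in advance because the direction of thinning must take into account the sets defined with parameters from the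 array, while the placement of the array depends on the direction.

For $P\subseteq\mathbb M$ let $\mathrm{MA}(P)$ be the family of subsets of $\mathbb M^{(n)}$ that are definable over $P$ and MA in $\mathbb M$. A set $E\subseteq M_0$ \emph{avoids} $O\subseteq\mathbb M^{(n)}$ if $(E\setminus K)^{(n)}\cap O=\emptyset$, and $O\in\mathrm{MA}(\mathbb M)$ is \emph{avoidable} if each $C\in\mathcal A$ has a copy in $M_0$ that avoids $O$. For $n=1$ this says that $(M_0\setminus O)\cup K$ has age $\mathcal A$: for $M_0=\mathbb Q$ it means that $\mathbb Q\setminus O$ is infinite, and for $M_0=T$ as in Example~\ref{ex:caterpillar} the set of neighbors of $k_m$ is not avoidable. We restrict to MA sets because they allow gluing: if $E$ and $E'$ avoid $O$, and $E'$ misses the finitely many elements outside $K$ that share a tuple of $O$ with an element of $E\setminus K$, then $E\cup E'$ avoids $O$. The required freedom is available: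
\begin{equation}\label{eq:avoid}
\begin{array}{l}\text{if $O$ is avoidable, $N\subseteq M_0\setminus K$ is finite and $C\in\mathcal A$, then some copy of $C$}\\ \text{in $M_0$ avoids $O$ and is disjoint from $N$.}\end{array}
\end{equation}
Indeed, take a copy avoiding $O$ of the structure $C^+$ given by Lemma~\ref{lem:robust} for $C$ and $|N|$, and inside it a copy of $C$ that misses $N$.

The empty set is avoidable. By Zorn's lemma there is a family $\mathfrak A\subseteq\mathrm{MA}(\mathbb M)$ that is maximal with the property that all finite unions of its members are avoidable. By maximality $\emptyset\in\mathfrak A$, the family $\mathfrak A$ is closed under finite unions, and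
\begin{equation}\label{eq:max}
\text{for every }O\in\mathrm{MA}(\mathbb M)\setminus\mathfrak A\text{ there is }O'\in\mathfrak A\text{ such that }O\cup O'\text{ is not avoidable.}
\end{equation}

\subsection*{Placing the array}
We copy $Z$ into $\mathbb M$ as a limit of copies of its finite pieces in $M_0$ that avoid more and more of $\mathfrak A$. The point is that the process can be reversed: finitely many elements of the array can be pulled back into $M_0$, to places that avoid any given member of $\mathfrak A$.

Let $\mathcal I$ be the set of triples $\iota=(s,O,N)$ with $s\subseteq Z$ finite, $O\in\mathfrak A$ and $N\subseteq M_0\setminus K$ finite, ordered by componentwise inclusion. Any two triples have an upper bound, so there is an ultrafilter $\mathcal U$ on $\mathcal I$ containing all sets $\{\iota':\iota'\ge\iota\}$; ``a.e.\ $\iota$'' refers to $\mathcal U$. By \eqref{eq:avoid} choose for each $\iota=(s,O,N)$ an embedding $e_\iota\colon s\to M_0$ such that $e_\iota(s)$ avoids $O$ and is disjoint from $N$. For $z\in Z$, $e_\iota(z)$ is defined for a.e.\ $\iota$.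

Let $\Sigma$ be the set of first-order formulas $\theta(\bar z)$ over $M_0$, with elements of $Z$ used as variables, such that $M_0\models\theta(e_\iota(\bar z))$ for a.e.\ $\iota$. It is closed under conjunction, contains each formula or its negation, and contains $\exists z\,\theta(z,\bar z)$ whenever it contains $\theta(z,\bar z)$. We define $p\colon Z\to\mathbb M$ satisfying $\Sigma$ by recursion along a well-ordering of $Z$: if $p$ is defined below $z$, each finite set of conditions on $p(z)$ is a single $\theta(z,p(\bar z))$ with $\theta\in\Sigma$, which is satisfiable because $\exists z\,\theta\in\Sigma$; saturation gives $p(z)$. Thus for all first-order $\theta$ over $M_0$,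
\begin{equation}\label{eq:limit}
\mathbb M\models\theta(p(\bar z))\iff M_0\models\theta(e_\iota(\bar z))\text{ for a.e.\ }\iota .
\end{equation}
As the $e_\iota$ are embeddings, so is $p$. For a tuple $\bar c=p(\bar z)$ we write $e_\iota(\bar c)$ for $e_\iota(\bar z)$, and if $\bar c$ has length $n$ we let $\mathcal U_{\bar c}=\{Y\subseteq M_0^n:e_\iota(\bar c)\in Y\text{ for a.e.\ }\iota\}$, an ultrafilter on the countable set $M_0^n$.

To count limit types in $W_l$ we need the array to be homogeneous. The \emph{type} of a family of elements over a set $P$ is the set of formulas over $P$ that it satisfies. There are at most $2^{\aleph_0}<\lambda$ types of a countable family over a countable set, so there are $\alpha_0<\alpha_1<\cdots$ such that the tuples $\bar b_j:=p(\bar\beta_{\alpha_j})$ all have the same type over $M_0$. Let $B$ be the set of entries of all $\bar b_j$. To $\xi_1<\dots<\xi_r<\lambda$ assign the color consisting of the type over $M_0\cup B$ of the family $p(\bar z_{\alpha_j,\xi_i})$ $(j\ge1,\ 1\le i\le r)$, indexed by $j$, $i$ and the position in the tuple, and of the function that assigns $\mathcal U_{\bar c}$ to each of the countably many ways of selecting an $n$-tuple $\bar c$ of distinct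 entries of this family. A countable set carries at most $\kappa$ ultrafilters, so there are at most $2^{\aleph_0}\cdot\kappa^{\aleph_0}=\kappa$ colors. This is too many for Ramsey's theorem, so we use the Erd\H os--Rado theorem $\beth_{r-1}(\kappa)^+\to(\kappa^+)^r_\kappa$: for every coloring of the $r$-element subsets of $\beth_{r-1}(\kappa)^+$ with $\kappa$ colors there is a set of size $\kappa^+$ whose $r$-element subsets all have the same color. Let $\xi_0<\xi_1<\cdots$ lie in such a set, and put
\[\bar x_{j,t}=p(\bar z_{\alpha_j,\xi_t}),\qquad X_j=\{\bar x_{j,t}:t<\omega\}\qquad(j\ge1).\]
The sets $X_j$ are the \emph{columns}, and the entries of their tuples are the \emph{column elements}. The entry of $\bar x_{j,t}$ at position $i$ has \emph{label} $(j,i)$ and \emph{index} $t$. Different pairs (label, index) give different elements, none of them in $B$. Two tuples of column elements of the same length are \emph{similar} if corresponding entries have the same label and the indices are in the same weak order: the index of the $a$-th entry is at most that of the $b$-th entry in one tuple if and only if this holds in the other.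

\begin{lemma}\label{lem:P}
\begin{enumerate}
\item[(P1)] $\varphi(\bar v,\bar b_0)\leftrightarrow\varphi(\bar v,\bar b_i)$ for all $\bar v\in M_0^n$ and $i\ge0$.
\item[(P2)] For $i\ge1$ the tuples of $X_i$ satisfy $\varphi(\bar x,\bar b_i)$, and they satisfy $\neg\varphi(\bar x,\bar b_{i'})$ for $0\le i'<i$.
\item[(P3)] Similar tuples of column elements satisfy the same formulas over $M_0\cup B$.
\item[(P4)] If $\bar c,\bar c'$ are similar $n$-tuples of distinct column elements, then $\mathcal U_{\bar c}=\mathcal U_{\bar c'}$.
\item[(P5)] No column element lies in $M_0$.
\end{enumerate}
\end{lemma}

\begin{proof}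
(P1) holds by the choice of the $\alpha_j$, and (P2) by Lemma~\ref{lem:array}. For (P3) it suffices to treat atomic formulas. These involve at most $r$ variables (equality is covered as $r\ge2$), so the relevant entries of the two tuples have indices $t_1<\dots<t_k$ and $t'_1<\dots<t'_k$ with $k\le r$, and corresponding entries have the same label and indices $t_i$, $t'_i$. Complete both lists to length $r$ by adding larger indices; the two $r$-sets have the same color. The same argument gives (P4), as $n<r$. If a column element equaled $v\in M_0$, then by (P3) for the formula $x=v$ all column elements with its label would equal $v$; this gives (P5).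
\end{proof}

Let $B_l$ be the finite set of entries of $\bar b_0,\dots,\bar b_l$, let $\mathrm{Col}_l$ be the set of entries of tuples in $X_1\cup\dots\cup X_l$, and let $P=M_0\cup B\cup\bigcup_l\mathrm{Col}_l$, a countable subset of $\mathbb M$.

\subsection*{The thin base and the structures $W_k$}
All parameters that we shall meet lie in $P$, so a countable part of $\mathfrak A$ suffices. Let $\mathfrak A_0=\{O_0,O_1,\dots\}\subseteq\mathfrak A$ contain $\mathfrak A\cap\mathrm{MA}(P)$ and, for each $O\in\mathrm{MA}(P)\setminus\mathfrak A$, a set $O'$ as in \eqref{eq:max}. Using \eqref{eq:avoid}, choose inductively copies $C'_m\subseteq M_0$ of $C_m$ that avoid $O_0\cup\dots\cup O_m$ and are disjoint from $N_m$, where $N_m$ is the set of elements of $M_0\setminus K$ that lie in $\bigcup_{m'<m}C'_{m'}$ or share a tuple of $O_0\cup\dots\cup O_m$ with an element of $\bigcup_{m'<m}C'_{m'}\setminus K$. The set $N_m$ is finite because the $O_i$ are MA. Let $V=\bigcup_mC'_m$. Then $V$ has age $\mathcal A$, and $K\subseteq V\subseteq M_0$ by Lemma~\ref{lem:kernel}(a). The base $V$ is thin in the following sense: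
\begin{equation}\label{eq:thin}
(V\setminus K)^{(n)}\cap O\text{ is finite for every }O\in\mathfrak A_0 .
\end{equation}
To see this, take a tuple in $(V\setminus K)^{(n)}\cap O_i$ and let $m$ be largest such that $C'_m$ contains an entry $v$ of it; such $m$ exists since the sets $C'_m\setminus K$ are pairwise disjoint. Suppose $m\ge i$. As $C'_m$ avoids $O_i$, another entry lies in $C'_{m'}\setminus K$ with $m'<m$, so $v\in N_m$, which is impossible. Hence all entries lie in the finite set $\bigcup_{m<i}C'_m$.

Put $W_k=V\cup B_k\cup\mathrm{Col}_k$ for $k\ge1$. These are countable subsets of $\mathbb M$ containing $V$, so they have age $\mathcal A$, and $W_1\subseteq W_2\subseteq\cdots$.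

\subsection*{Counting limit types}
Let $\mathcal B$ be the Boolean algebra of subsets of $\mathbb M^{(n)}$ definable over $P$. Fix $l\ge1$. As in Example~\ref{ex:orders}, an embedding $W_k\to W_l$ will produce $k$ distinct ultrafilters on $\mathcal B$. We list the ultrafilters that we cannot exclude. Let $\mathcal X_l$ consist of
\begin{enumerate}
\item[(1)] the restrictions to $\mathcal B$ of the products in $\Pi$;
\item[(2)] the ultrafilters $u_{\bar c}=\{Y\in\mathcal B:e_\iota(\bar c)\in Y\text{ for a.e.\ }\iota\}$ for $\bar c\in\mathrm{Col}_l^{(n)}$;
\item[(3)] the ultrafilters $\{Y\in\mathcal B:\bar c\in Y\text{ for $\nu$-a.e.\ }\bar c\in\mathcal F\}$, where $\mathcal F$ is an infinite family of pairwise disjoint tuples in $\mathrm{Col}_l^{(n)}$ and $\nu$ is a nonprincipal ultrafilter on $\mathcal F$.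
\end{enumerate}
Kind (1) is excluded to make Lemma~\ref{lem:MA} available, kind (3) describes sequences running along the columns, and kind (2) describes where column elements land when they are pulled back into $M_0$.

\begin{lemma}\label{lem:finite}
$\mathcal X_l$ is finite.
\end{lemma}

\begin{proof}
$\Pi$ is finite, and $\mathrm{Col}_l^{(n)}$ has finitely many similarity classes. We have $Y\in u_{\bar c}$ if and only if $Y\cap M_0^n\in\mathcal U_{\bar c}$, so by (P4) there are finitely many $u_{\bar c}$. In (3), $\nu$-almost all tuples of $\mathcal F$ lie in one similarity class $\mathcal S$. Let $\theta$ be a formula over $P$, let $\bar w$ list the column elements among its parameters, and let $t$ bound their indices. Only finitely many elements of $\mathrm{Col}_l$ have index at most $t$, so all but finitely many tuples of $\mathcal F$ have all indices above $t$. If $\bar c,\bar c'\in\mathcal S$ have all indices above $t$, then $(\bar c,\bar w)$ and $(\bar c',\bar w)$ are similar, so $\theta(\bar c)\leftrightarrow\theta(\bar c')$ by (P3). Hence the ultrafilter is determined by $\mathcal S$.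
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:A}]
We show that $W_k\not\le W_l$ for $k>|\mathcal X_l|$. Suppose $h\colon W_k\to W_l$ is an embedding.

\emph{Step 1: a new ultrafilter.} For $1\le i\le k$ fix a nonprincipal ultrafilter $\nu_i$ on $X_i$ and let $\rho_i=\{Y\in\mathcal B:h(\bar x)\in Y\text{ for $\nu_i$-a.e.\ }\bar x\}$. The tuples $h(\bar x_{i,t})$, $t<\omega$, are pairwise disjoint, so $\rho_i$ contains no small set. Embeddings preserve formulas, so by (P2) the set defined by $\varphi(\bar x,h(\bar b_i))$, a formula over $W_l\subseteq P$, is in $\rho_i$ and not in $\rho_{i'}$ for $i'>i$. Thus the $\rho_i$ are distinct, and some $\rho=\rho_i$ is not in $\mathcal X_l$. Fix this $i$ and write $\nu=\nu_i$.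

\emph{Step 2: the set $O^*$.} For each member of the finite set $\mathcal X_l$ take a set in $\rho$ that is not in that member; their intersection is defined by a formula $\theta$ over $P$, lies in $\rho$, and lies in no member of $\mathcal X_l$. Let $\delta(\bar x)$ say that exactly one of $\varphi(\bar x,h(\bar b_i))$ and $\varphi(\bar x,h(\bar b_0))$ holds. By (P2), $\delta$ holds at all $h(\bar x_{i,t})$. Apply Lemma~\ref{lem:MA} to $\theta\wedge\delta$, with $W=\mathbb M$. We get $O^*\in\mathrm{MA}(P)$ contained in $(\theta\wedge\delta)(\mathbb M)$, and $O^*\in\rho$ because $\rho$ contains no small set. Moreover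
\begin{equation}\label{eq:Ostar}
O^*\notin u_{\bar c}\ \text{ for all }\bar c\in\mathrm{Col}_l^{(n)},\qquad h(V)^{(n)}\cap O^*=\emptyset .
\end{equation}
The first part holds as $O^*\subseteq\theta(\mathbb M)$. For the second, let $\bar v\in V^{(n)}$. By (P1), $\varphi(\bar v,\bar b_0)\leftrightarrow\varphi(\bar v,\bar b_i)$, so $\varphi(h\bar v,h\bar b_0)\leftrightarrow\varphi(h\bar v,h\bar b_i)$ and $\delta(h\bar v)$ fails. In Example~\ref{ex:caterpillar} this is the observation that $h(b_i)$ has no neighbor in $h(T)$; the tuple $\bar b_0$, which has no column, serves to cancel the trace of $\varphi(\bar x,\bar b_i)$ on the base.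

\emph{Step 3: $\rho$ accumulates on $V\setminus K$.} By Lemma~\ref{lem:kernel}(b), $h(K)=K$, and column elements are not in $K\subseteq M_0$ by (P5); as $h$ is injective, the tuples $h(\bar x_{i,t})$ are disjoint from $K$. All but finitely many are disjoint from $B_l$. So there is $J\subseteq[n]$ such that for $\nu$-a.e.\ $\bar x$ the entries of $h(\bar x)$ at positions in $J$ lie in $\mathrm{Col}_l$ and the others lie in $V\setminus K$. If $J=[n]$, then $\rho$ is of kind (3), which is false. Suppose $\emptyset\ne J\ne[n]$. Let $t$ bound the indices of the column elements among the parameters of a formula defining $O^*$. By disjointness there is a tuple $h(\bar x)\in O^*$ of the form $(\bar v,\bar c)$, with $\bar v$ from $V$ and $\bar c$ from $\mathrm{Col}_l$ both nonempty and all indices in $\bar c$ above $t$. Adding the same positive number to all indices in $\bar c$ keeps the similarity class of $\bar c$ together with the parameters, and $\bar v$ is in $M_0$, so by (P3) and (P5) the new tuple is again an injective tuple in $O^*$. This gives infinitely many tuples of $O^*$ through an entry of $\bar v$, although $O^*$ is MA. Hence $J=\emptyset$, and $O^*$ contains infinitely many tuples of $(V\setminus K)^{(n)}$.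

By \eqref{eq:thin}, $O^*\notin\mathfrak A_0$, and therefore $O^*\notin\mathfrak A$. So there are $O'\in\mathfrak A_0$ and $C\in\mathcal A$ such that no copy of $C$ in $M_0$ avoids $O'\cup O^*$.

\emph{Step 4: a copy of $C$ that avoids $O'\cup O^*$.} The set $h(V)$ has age $\mathcal A$ and contains no tuple of $O^*$, so it is the place to look for such a copy. The difficulty is that $h(V)$ need not lie in $M_0$; it may use column elements, and these we pull back.

Let $F$ consist of the entries of all tuples in $(V\setminus K)^{(n)}\cap O'$ and of the elements of $B_l\setminus K$. It is finite by \eqref{eq:thin} and disjoint from $K$. By Lemma~\ref{lem:kernel}(c) there is a copy $E_0$ of $C$ in $h(V)\setminus F\subseteq W_l\setminus F$. Elements of $B_l$ outside $F$ lie in $K\subseteq V$, so $E_0$ consists of $A=E_0\cap V$ and the entries of an injective tuple $\bar c$ from $\mathrm{Col}_l$. Let $N$ be the set of elements of $M_0\setminus K$ that share a tuple of $O'\cup O^*$ with an element of $A\setminus K$; it is finite since $O'\cup O^*$ is MA. For a.e.\ $\iota=(s,O,N')$ all of the following hold: $e_\iota(\bar c)$ is defined, $O\supseteq O'$ and $N'\supseteq N$; the tuple $e_\iota(\bar c)$ has the same type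 over $A$ as $\bar c$, by \eqref{eq:limit}, this type being given by a single formula since $A$ and $L$ are finite; and $e_\iota(\bar c')\notin O^*$ for each of the finitely many injective $n$-tuples $\bar c'$ of entries of $\bar c$, by \eqref{eq:Ostar}. Fix such $\iota$, let $A'$ be the range of $e_\iota(\bar c)$, and let $E=A\cup A'\subseteq M_0$, a copy of $C$. Consider a tuple in $(E\setminus K)^{(n)}$.
\begin{itemize}
\item If it lies in $A$, it is not in $O'$ because $A\subseteq V$ and $A\cap F=\emptyset$, and it is not in $O^*$ because $A\subseteq h(V)$.
\item If it lies in $A'$, it is not in $O'$ because $e_\iota(s)$ avoids $O\supseteq O'$, and it is not in $O^*$ because it has the form $e_\iota(\bar c')$.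
\item If it meets both $A$ and $A'$, it is not in $O'\cup O^*$, for otherwise its entries in $A'$ would lie in $N\subseteq N'$, while $e_\iota(s)\cap N'=\emptyset$.
\end{itemize}
So $E$ avoids $O'\cup O^*$, a contradiction.
\end{proof}

\section{Boundedly many limit types: rays}\label{sec:rays}

\begin{proposition}\label{prop:B}
If $(H_j)$ holds for all $1\le j<r$, the conclusion of Proposition~\ref{prop:chain} holds.
\end{proposition}

Section~\ref{sec:limit} applies with $r$ in place of $n$. Fix an $r$-base $M_0$; the sets $Q_j$ are defined for $j<r$. A formula over $M_0$ is called \emph{MA} if it defines an MA set in every extension. All formulas in one variable are MA. For an MA formula $\psi$ the number of tuples of $\psi(W)$ through an element $a\in W$ is bounded uniformly in $W$ and $a$: otherwise compactness, applied to the diagram of $M_0$, a constant $a$ and constants for infinitely many distinct tuples having $a$ at one fixed position, gives an extension in which $\psi$ is not MA.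

\subsection*{Reduction to MA formulas}
Example~\ref{ex:rays} used a graph of bounded degree. The relations of $L$ need not be of this kind; in the complement of an infinite path, for instance, it is the non-edges that form an MA set. We show that every relation is a combination of MA formulas. It is convenient to compute with integer-valued functions. Write $1_\theta$ for the function on tuples, injective or not, with value $1$ where $\theta$ holds and $0$ elsewhere. A \emph{function} is an integer linear combination $\mu$ of indicators $1_\theta(\bar x)$ with $\theta$ over $M_0$, evaluated in any extension. Sums and products of functions are functions, $\mu$ takes finitely many values, and ``$\mu=v$'' is a formula over $M_0$. For $q\in Q_{|J|}$ let $D^J_q\mu(\bar a)$ be the unique $v$ with ``$\mu(\bar x_J,\bar a)=v$'' in $q$. Then $D^J_q1_\theta=1_{D^J_q\theta}$, and $D^J_q$ respects sums and products, since finitely many sets in $q$ intersect in a set in $q$. So $D^J_q\mu$ is a function, and Lemma~\ref{lem:commute}, \eqref{eq:project} and Lemma~\ref{lem:product} hold for functions by linearity.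

The idea is visible for two variables, if $r\ge2$. Let $\mu_0=1_\theta(x_1,x_2)$ and subtract the generic value in $x_1$:
\[\mu_1=\mu_0-\sum_{q\in Q_1}1_{\theta_q}(x_1)\,D^{\{1\}}_q\mu_0(x_2).\]
Then $D^{\{1\}}_{q}\mu_1=0$ for all $q\in Q_1$, so $\mu_1(x_1,a)\neq0$ for only finitely many $x_1$ when $a$ is fixed. Now put $\mu_2=\mu_1-\sum_q1_{\theta_q}(x_2)\,D^{\{2\}}_q\mu_1(x_1)$. This achieves the same in $x_2$ and does not spoil the first step, because $D^{\{1\}}_{q'}D^{\{2\}}_q\mu_1=D^{\{2\}}_qD^{\{1\}}_{q'}\mu_1=0$. So $\mu_2$ has MA support, and the subtracted terms are products of functions of one variable. For the complement of a path and $\theta$ the edge relation, $Q_1$ has one member $q$, we may take $\theta_q$ always true, and $\mu_1=\mu_2=1_\theta-1$. For three or more variables the sets $J,J'$ of variables can overlap, and the cut-off formulas $\theta_q$ must be refined so that the correction for $J'$ is invisible to $D^J$ unless it can be computed from $D^J\mu$.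

\begin{proposition}\label{prop:poly}
Let $1\le n\le r$ and let $\theta(x_1,\dots,x_n)$ be a formula over $M_0$. There are MA formulas $\psi_1,\dots,\psi_k$, nonempty sets $I_1,\dots,I_k\subseteq[n]$ and a polynomial $f$ with integer coefficients such that $1_\theta(\bar a)=f(1_{\psi_1}(\bar a_{I_1}),\dots,1_{\psi_k}(\bar a_{I_k}))$ for all extensions $W$ and all $\bar a\in W^{(n)}$.
\end{proposition}

\begin{proof}
\emph{The cut-off formulas.} For $j<r$ and $q\in Q_j$ we construct $\chi_q(x_1,\dots,x_j)$ over $M_0$ such that $\chi_q\in q'$ if and only if $q'=q$, and
\begin{itemize}
\item[$(*)$] if $\emptyset\ne I\subsetneq[j]$, $q_1\in Q_{|I|}$, and $D^I_{q_1}\chi_q(\bar a)$ holds for some $\bar a$ in some extension, then $q=q_1\otimes_Iq_2$ for some $q_2\in Q_{j-|I|}$.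
\end{itemize}
Call $(I,q_1)$ \emph{bad} if $q$ is not of the form $q_1\otimes_Iq_2$, write $I'=[j]\setminus I$, and put
\[\chi_q=\theta_q\wedge\bigwedge_{(I,q_1)\text{ bad}}\neg D^I_{q_1}\theta_q(\bar x_{I'}).\]
Let $(I,q_1)$ be bad. If $D^I_{q_1}\theta_q\in q_2$ for some $q_2$, then $\theta_q\in q_2\otimes_{I'}q_1=q_1\otimes_Iq_2\in Q_j$, which forces $q_1\otimes_Iq_2=q$. So $D^I_{q_1}\theta_q$ defines a small set by \eqref{eq:small}. Hence a small set is removed from $\theta_q$, so $\chi_q\in q$, and $\chi_q\notin q'$ for $q'\ne q$ as $\chi_q$ implies $\theta_q$. If $D^I_{q_1}\chi_q(\bar a)$ held for a bad pair, then $D^I_{q_1}\theta_q(\bar a)$ would hold, and some $\bar x_I$ would satisfy $\chi_q(\bar x_I,\bar a)$, which implies $\neg D^I_{q_1}\theta_q(\bar a)$. This proves $(*)$.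

\emph{The corrections.} We use induction on $n$; for $n=1$ the formula $\theta$ is MA. Let $n\ge2$, and let $J,J'$ range over the proper nonempty subsets of $[n]$. For a function $\mu(x_1,\dots,x_n)$ put
\[T_J\mu(\bar x)=\sum_{q\in Q_{|J|}}1_{\chi_q}(\bar x_J)\,D^J_q\mu(\bar x_{J^c}),\]
and say that $\mu$ is \emph{$J$-null} if $D^J_q\mu=0$ for all $q\in Q_{|J|}$.

(i) \emph{$\mu-T_J\mu$ is $J$-null.} Indeed $D^J_q1_{\chi_{q'}}(\bar x_J)$ is $1$ for $q'=q$ and $0$ otherwise, and $D^J_{q'}\mu$ does not involve $\bar x_J$, so $D^J_qT_J\mu=D^J_q\mu$.

(ii) \emph{If $\mu$ is $J$-null, so is $T_{J'}\mu$.} Let $I=J\cap J'$, $J_0=J\setminus J'$, $J'_0=J'\setminus J$, and $q\in Q_{|J|}$. Then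
\[D^J_qT_{J'}\mu=\sum_{q'\in Q_{|J'|}}D^J_q\big(1_{\chi_{q'}}(\bar x_{J'})\big)\cdot D^J_q\big(D^{J'}_{q'}\mu\big),\]
and we show that each term vanishes. If $I=\emptyset$, the second factor is $D^{J'}_{q'}D^J_q\mu=0$ by commutation. Let $I\ne\emptyset$ and suppose that the first factor, which is $D^I_{q|_I}1_{\chi_{q'}}$ by \eqref{eq:project}, is not identically zero. If $J'_0\ne\emptyset$, then $(*)$ gives $q'=q|_I\otimes_Iq_2$ with $q_2\in Q_{|J'_0|}$, so $D^{J'}_{q'}=D^I_{q|_I}D^{J'_0}_{q_2}$. If $J'_0=\emptyset$, then $J'=I$ and $\chi_{q'}\in q|_I$, so $q'=q|_I$ and $D^{J'}_{q'}=D^I_{q|_I}$. The function $D^{J'}_{q'}\mu$ involves no variable from $I$, so $D^J_q$ acts on it as $D^{J_0}_{q|_{J_0}}$, or as the identity if $J_0=\emptyset$. Omitting operators that belong to empty sets, the second factor is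
\[D^{J_0}_{q|_{J_0}}D^I_{q|_I}D^{J'_0}_{q_2}\mu=D^{J'_0}_{q_2}\big(D^{J_0}_{q|_{J_0}}D^I_{q|_I}\mu\big)\]
by commutation. The inner operator is $D^J_{q''}$ with $q''\in Q_{|J|}$: if $J_0\ne\emptyset$ take $q''=q|_{J_0}\otimes_{J_0}q|_I$, using Lemma~\ref{lem:product} and $|J|<n\le r$, and if $J_0=\emptyset$ take $q''=q$. So the second factor is $0$.

Let $J_0^*,\dots,J^*_{k-1}$ list the proper nonempty subsets of $[n]$, and put $\mu_0=1_\theta$, $\mu_{i+1}=\mu_i-T_{J^*_i}\mu_i$, $\mu=\mu_k$. By (i) and (ii), $\mu_{i+1}$ is $J^*_{i'}$-null for all $i'\le i$, so $\mu$ is $J$-null for all $J$. Then the formula ``$\mu\ne0$'' satisfies the hypothesis of \eqref{eq:fiber} for every $J$ and $\bar a$, so it is MA by Lemma~\ref{lem:fibers}, and so are the formulas ``$\mu=v$'' for $v\ne0$. Finally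
\[1_\theta=\sum_{v\ne0}v\cdot1_{\mu=v}+\sum_{i<k}T_{J^*_i}\mu_i,\]
and each $T_{J^*_i}\mu_i$ is a polynomial in indicators of formulas over $M_0$ in fewer than $n$ of the variables, to which the induction hypothesis applies.
\end{proof}

An atomic formula involves at most $r$ distinct variables, and up to renaming variables there are finitely many atomic formulas. Collect the MA formulas that Proposition~\ref{prop:poly} provides for them in a finite set $\Psi$; they have arity at most $r$ and parameters in a finite set $G\subseteq M_0$. A \emph{subtuple} of an injective tuple is a sequence of distinct entries of it, in any order, and the \emph{$\Psi$-diagram} of an injective tuple in an extension $W$ is the list of truth values of the members of $\Psi$ at all its subtuples. By the proposition,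
\begin{equation}\label{eq:diagram}
\begin{array}{l}\text{injective tuples of the same length in $W$ with the same $\Psi$-diagram}\\ \text{satisfy the same formulas without parameters.}\end{array}
\end{equation}
The tuples are allowed to meet $G$. A \emph{$\Psi$-tuple} is an injective tuple of length at least $2$ that satisfies a member of $\Psi$.

\subsection*{The graph $\Gamma$}
For an extension $W$ let $\Gamma^W$ be the graph on $W$ in which $a\sim b$ if $a\ne b$ occur together in a $\Psi$-tuple of $W$. The degrees in all $\Gamma^W$ have a common finite bound $\Delta$. Let $M_0\preccurlyeq M\preccurlyeq M'$ and $a\in M$. The finite number of tuples of $\psi(M)$ through $a$ is expressed by a first-order formula, so $M'$ has no further ones. Thus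
\begin{equation}\label{eq:closed}
\text{every $\Psi$-tuple of $M'$ that meets $M$ lies in $M$.}
\end{equation}
Hence $\Gamma^M$ is the restriction of $\Gamma^{M'}$ to $M$, no edge of $\Gamma^{M'}$ joins $M$ to $M'\setminus M$, and distances between elements of $M$ are the same in both graphs. The next lemma is the only place where non-cellularity is used for more than the fact that structures of age $\mathcal A$ are infinite.

\begin{lemma}\label{lem:unbounded}
There is no finite bound on the sizes of the components of $\Gamma^{M_0}$.
\end{lemma}

\begin{proof}
Suppose all components have size at most $s$. View $M_0$ as a structure with the predicates $\psi(M_0)$, $\psi\in\Psi$. The components fall into finitely many isomorphism types for these predicates. Let each part $P_j$ be the union of the components of one type, let the cells be the components, choose $\Psi$-isomorphisms $g_C$ from a fixed representative of the type onto each cell $C$, and put $f_{C,D}=g_Dg_C^{-1}$. These maps are coherent. Let $\pi$ be a permutation of the cells of $P_j$. An injective tuple satisfying a member of $\Psi$ has length $1$ or has pairwise adjacent entries, so it lies in one component, on which $\sigma_\pi$ is a $\Psi$-isomorphism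 onto a component. So $\sigma_\pi$ maps each $\psi(M_0)$ into itself, and so does $\sigma_\pi^{-1}=\sigma_{\pi^{-1}}$. Hence $\sigma_\pi$ preserves $\Psi$-diagrams and is an automorphism of $M_0$ by \eqref{eq:diagram}. Then $M_0$ is cellular with $F=\emptyset$, contrary to the assumption on $\mathcal A$.
\end{proof}

For $r=1$ the graph has no edges, so the lemma shows $r\ge2$.

\subsection*{Thick rays}
A \emph{geodesic} is a path whose length is the distance between its ends; its subpaths are geodesics. A connected graph of degree at most $\Delta$ and diameter at most $\delta$ has at most $1+\Delta+\dots+\Delta^\delta$ vertices, so by Lemma~\ref{lem:unbounded} the graph $\Gamma^{M_0}$ has geodesics of every finite length. They remain geodesics in elementary extensions, and a geodesic with $(a+1)(t+1)$ vertices has a subpath with $t+1$ vertices that misses a given set of $a$ elements. The relations $y\sim y'$ and $\mathrm{dist}(y,y')\ge t$ are first-order over $G$. So if $M_{j-1}\succcurlyeq M_0$ is countable, the set of first-order sentences over $M_{j-1}$ true in $M_{j-1}$, together with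
\[y_t\sim y_{t+1},\qquad\mathrm{dist}(y_0,y_t)\ge t,\qquad y_t\ne a\qquad(t<\omega,\ a\in M_{j-1}),\]
is finitely satisfiable. By compactness and the L\"owenheim--Skolem theorem it has a countable model $M_j\succcurlyeq M_{j-1}$. We obtain $M_0\preccurlyeq M_1\preccurlyeq\cdots$ and for each $j\ge1$ a sequence $y_0,y_1,\dots$ in $M_j\setminus M_{j-1}$ with $y_t\sim y_{t+1}$ and $\mathrm{dist}(y_0,y_t)=t$. Let $\mathbb M=\bigcup_jM_j$, an elementary extension of each $M_j$, and $\Gamma=\Gamma^{\mathbb M}$. From now on all graph notions refer to $\Gamma$, and $X\subseteq\mathbb M$ is \emph{connected} if the induced subgraph $\Gamma[X]$ is.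

The edge $y_t\sim y_{t+1}$ may be witnessed only by a longer tuple, and without the other entries the substructure might not see any relation between $y_t$ and $y_{t+1}$. So we add the witnesses. For fixed $j$ choose $\Psi$-tuples $\bar e_t$ with range $e_t\ni y_t,y_{t+1}$, and let $Y_j=\bigcup_te_t$. By \eqref{eq:closed} applied to $M_j$ and to $M_{j-1}$ we have $Y_j\subseteq M_j\setminus M_{j-1}$.

\begin{lemma}\label{lem:width}
For fixed $j$ we have $e_t\cap e_{t'}=\emptyset$ if $|t-t'|\ge2$, and $Y_j$ has no $2r+1$ pairwise disjoint infinite connected subsets.
\end{lemma}

\begin{proof}
An element of $e_t$ is equal or adjacent to $y_t$, so its distance from $y_0$ is at most $t+1$, and equal or adjacent to $y_{t+1}$, so its distance is at least $t$. This gives the first claim, and shows that the layer $\{v\in Y_j:\mathrm{dist}(y_0,v)=d\}$ is contained in $e_{d-1}\cup e_d$ (in $e_0$ for $d=0$) and has at most $2r$ elements. An infinite connected subset of $Y_j$ contains elements arbitrarily far from $y_0$, and the distance changes by at most $1$ along an edge, so the subset meets all sufficiently far layers. A far layer can meet at most $2r$ pairwise disjoint sets.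
\end{proof}

\subsection*{The thin base and the structures $W_k$}
Let $K=K(\mathbb M)=K(M_0)$. We would like a base with finite components, but this is possible only outside $K$. For example, in the full binary tree with two successor relations and a unary predicate for the root, each vertex lies in the only copy of the path from the root to it, so the kernel is the whole tree, which contains infinitely many disjoint rays. Lemma~\ref{lem:kernel}(b) will keep the images of the $Y_i$ out of $K$.

By Lemma~\ref{lem:kernel}(c) choose inductively copies $C'_m\subseteq M_0$ of $C_m$ that are disjoint from the finite set of elements of $M_0\setminus K$ lying in $\bigcup_{m'<m}C'_{m'}$ or adjacent to an element of $\bigcup_{m'<m}C'_{m'}\setminus K$. Let $V=\bigcup_mC'_m$; it has age $\mathcal A$. The sets $C'_m\setminus K$ are pairwise disjoint with no edges between them, so all components of $\Gamma[V\setminus(K\cup G)]$ are finite. A component of $\Gamma[(V\cup G)\setminus K]$ is either one of these or is contained in the union of $G$ and the finitely many of these that contain a neighbor of $G$; so it is finite too. Put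
\[W_k=V\cup G\cup Y_1\cup\dots\cup Y_k\subseteq\mathbb M,\]
a countable structure of age $\mathcal A$. Since $V\cup G\subseteq M_0$ and $Y_j\subseteq M_j\setminus M_{j-1}$, the sets $V\cup G,Y_1,Y_2,\dots$ are pairwise disjoint with no edges between them.

\subsection*{Embeddings preserve rays}
An embedding $h\colon W_k\to W_l$ need not fix $G$, so it need not preserve the members of $\Psi$ or the graph $\Gamma$. It nevertheless preserves connectedness along the tail of each $Y_i$: if $h$ broke many of the tuples $\bar e_t$ apart, the pieces could be recombined freely in the image, and hence also in $W_k$, which is impossible for an MA formula.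

\begin{lemma}\label{lem:connected}
Let $h\colon W_k\to W_l$ be an embedding, $1\le i\le k$, and let $\bar e_t$ be the tuples chosen for $Y_i$. Then $h(e_t)$ is connected for all but finitely many $t$.
\end{lemma}

\begin{proof}
Suppose $h(e_t)$ is disconnected for all $t$ in an infinite set $\Theta$. We thin out $\Theta$, keeping it infinite. By pigeonhole and Lemma~\ref{lem:width} we may assume that all $t\in\Theta$ have the same parity, so that the $e_t$ are pairwise disjoint; that one $\psi\in\Psi$ holds at all $\bar e_t$; that there is one partition of the positions into nonempty sets $I,J$ with no edge between $h(\bar e_{t,I})$ and $h(\bar e_{t,J})$; and that the tuples $h(\bar e_t)$ have the same $\Psi$-diagram. A finite set has finitely many neighbors, which lie in finitely many of the disjoint sets $h(e_t)$. So we may discard finitely many $t$ to ensure that there is no edge between $h(e_t)$ and $h(G)$, and select the elements of $\Theta$ one after another to ensure that there is no edge between $h(e_t)$ and $h(e_{t'})$ for $t\ne t'$.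

Let $\bar g$ enumerate $G$ and write $\psi(\bar x)=\psi'(\bar x_I,\bar x_J,\bar g)$ with $\psi'$ free of parameters. For $t\ne t'$ in $\Theta$ consider
\[(h\bar e_{t,I},\,h\bar e_{t,J},\,h\bar g)\qquad\text{and}\qquad(h\bar e_{t,I},\,h\bar e_{t',J},\,h\bar g).\]
Both tuples are injective, since $e_t$, $e_{t'}$ and $G$ are pairwise disjoint. They have the same $\Psi$-diagram: at subtuples inside the first or third block the entries are the same, inside the second block the values agree because $h(\bar e_t)$ and $h(\bar e_{t'})$ have the same $\Psi$-diagram, and at subtuples meeting two blocks all members of $\Psi$ are false because there are no edges between blocks. As $h$ is an embedding, the first tuple satisfies $\psi'$; by \eqref{eq:diagram} so does the second; and since $h$ reflects relations, $\psi'(\bar e_{t,I},\bar e_{t',J},\bar g)$ holds. So for fixed $t$ an entry of $\bar e_{t,I}$ lies in infinitely many tuples of $\psi(\mathbb M)$, one for each $t'\in\Theta\setminus\{t\}$. This contradicts that $\psi$ is MA.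
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:B}]
We show that an embedding $h\colon W_k\to W_l$, $l\ge1$, forces $k\le2rl$. Fix $i\le k$. The sets $e_t$ and $e_{t+1}$ share $y_{t+1}$, so by Lemma~\ref{lem:connected} there is $t_i$ such that $R_i=h(\bigcup_{t\ge t_i}e_t)$ is connected; it is infinite. Since $h(K)=K$ by Lemma~\ref{lem:kernel}(b), $Y_i\cap K=\emptyset$ and $h$ is injective, we have $R_i\subseteq W_l\setminus K$. So $R_i$ lies in one component of $\Gamma[W_l\setminus K]$. Such a component is contained in $(V\cup G)\setminus K$, and is then finite, or in one of $Y_1,\dots,Y_l$. Hence $R_i\subseteq Y_j$ for some $j\le l$. The sets $R_1,\dots,R_k$ are pairwise disjoint, and each $Y_j$ contains at most $2r$ of them by Lemma~\ref{lem:width}.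
\end{proof}

Propositions~\ref{prop:A} and~\ref{prop:B} cover all non-cellular ages and prove Proposition~\ref{prop:chain}. This completes the proof of Theorem~\ref{thm:main}, and with it the conjecture of Pouzet, Sauer and Thomass\'e.

\begin{thebibliography}{9}

\bibitem{Burgess}
Burgess, \emph{Equivalences generated by families of Borel sets}, Proc. AMS 69 (1978).

\bibitem{slides}
\emph{Cellularity and beyond},
\texttt{https://webusers.imj-prg.fr/\textasciitilde{}silvain.rideau/docs/slides/semgen/Braunfeld.pdf}.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Laver}
Laver, Ann. of Math. 93 (1971).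

\end{thebibliography}
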